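\title{Eight-dimensional half-neighbors are birational}

\begin{abstract}
Two quadratic forms of dimension $2^n$ over a field of characteristic not $2$ are half-neighbors if suitable scalar multiples of them add up to a Pfister form. Their projective quadrics are stably birational. We prove that in dimensions $8$ and $16$ they are birational, and that two neighbors of the same dimension of a $4$-fold or $5$-fold Pfister form have birational quadrics. The tool is a family of maximal totally isotropic subspaces, built from octonion multiplication, with exactly one member through a general point of the Pfister quadric. The quadrics of two half-neighbors are both birational to one hypersurface in the parameter space of this family.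
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $k$ be a field of characteristic not $2$. All quadratic forms are nondegenerate. A form $\varphi$ on a vector space $V$ defines the projective quadric $Q_\varphi=Q_V=\{\varphi=0\}$ in the space $\mathbb{P}(V)$ of lines in $V$. It has dimension $\dim\varphi-2$, and it is smooth and geometrically integral when $\dim\varphi\ge3$. The form $\varphi$ is \emph{isotropic} if $Q_\varphi$ has a $k$-point, and \emph{anisotropic} otherwise. Two forms are \emph{similar} if one is isometric to a scalar multiple of the other; their quadrics are then isomorphic. We call $\varphi$ and $\psi$ \emph{birational} if $Q_\varphi$ and $Q_\psi$ are birational over $k$, that is, have $k$-isomorphic function fields, and \emph{stably birational} if $Q_\varphi\times\mathbb{P}^i$ and $Q_\psi\times\mathbb{P}^j$ are birational for some $i,j$.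

For $a_1,\dots,a_r\in k^*$, the form
\[
\langle\langle a_1,\dots,a_r\rangle\rangle=\langle 1,a_1\rangle\otimes\cdots\otimes\langle 1,a_r\rangle
\]
of dimension $2^r$ is an \emph{$r$-fold Pfister form}. The basic property of these forms is that an isotropic Pfister form is \emph{hyperbolic}, that is, an orthogonal sum of planes $\langle1,-1\rangle$. This applies over every field $F\supset k$, since a Pfister form stays a Pfister form over $F$. Two forms $\varphi$ and $\psi$ of dimension $N=2^n$ are \emph{half-neighbors} if $\pi=s\varphi\perp t\psi$ is a Pfister form for some $s,t\in k^*$.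

The definition forces $\varphi$ and $\psi$ to become isotropic together. Suppose that $\pi_F$ is isotropic for a field $F\supset k$. Then $\pi_F$ is hyperbolic, hence isometric to $(-t\psi_F)\perp t\psi_F$, and Witt cancellation gives
\begin{equation}\label{eq:split}
\pi_F\ \text{isotropic}\quad\Longrightarrow\quad s\varphi_F\cong -t\psi_F .
\end{equation}
Let $N\ge4$ and take $F=k(Q_\varphi)$. The generic point of $Q_\varphi$ makes $\varphi_F$, hence $\pi_F$, isotropic, so $\psi_F$ is isotropic by \eqref{eq:split}. A quadric with a rational point is rational (fact (Q4) below), so $Q_\varphi\times Q_\psi$ is birational to $Q_\varphi\times\mathbb{P}^{N-2}$. By symmetry it is also birational to $Q_\psi\times\mathbb{P}^{N-2}$. This is the known fact that half-neighbors are stably birational.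

The two quadrics have the same dimension, so one asks whether the factor $\mathbb{P}^{N-2}$ can be removed. For $N=2$ the quadrics are even isomorphic: the determinant of a $2$-fold Pfister form is a square, so $\varphi$ and $\psi$ have the same determinant $\delta$ up to squares, and both are similar to $\langle 1,\delta\rangle$. In dimension $8$ there are examples of half-neighbors that are not similar but are nevertheless birational. These cases suggest a positive answer, but neither argument above gives one: no linear map identifies the quadrics of two forms that are not similar, and the passage through $Q_\varphi\times Q_\psi$ offers no way to cancel a factor. The question we answer comes from \cite{source}: \emph{are any two $8$-dimensional half-neighbors, over any field of characteristic not $2$, birational?}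

\begin{theorem}\label{thm:A}
If $\varphi$ and $\psi$ are $8$-dimensional half-neighbors over $k$, then $Q_\varphi$ and $Q_\psi$ are birational over $k$.
\end{theorem}

The method also covers dimension $16$ and Pfister neighbors. A \emph{subform} of $\pi$ is a form $\varphi_0$ with $\pi\cong\varphi_0\perp\varphi_1$ for some $\varphi_1$. A \emph{neighbor} of a Pfister form $\pi$ is a form similar to a subform of $\pi$ of dimension greater than $\frac12\dim\pi$.

\begin{theorem}\label{thm:B}
Let $N\in\{8,16\}$, and let $\pi$ be a Pfister form of dimension $2N$ over $k$.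
\begin{enumerate}
\item[(1)] If $s\varphi\perp t\psi\cong\pi$ with $s,t\in k^*$ and $\dim\varphi=\dim\psi=N$, then $Q_\varphi$ and $Q_\psi$ are birational over $k$.
\item[(2)] Any two neighbors of $\pi$ of the same dimension are birational. More precisely, suppose that $\pi\cong\rho\otimes\langle1,d\rangle$ is anisotropic, with $\rho$ a Pfister form, and let $A=\{m: d\rho(m)+1=0\}$, an affine quadric of dimension $N-1$. Then the quadric of every neighbor of $\pi$ of dimension $N+j$, $1\le j\le N$, is birational to $A\times\mathbb{P}^{j-1}$.
\item[(3)] Let $\pi$ be anisotropic and let $\varphi$ be a neighbor of $\pi$. For a form $\varphi'$, the quadric $Q_{\varphi'}$ is birational to $Q_\varphi$ if and only if $\dim\varphi'=\dim\varphi$ and $\varphi'$ is similar to a subform of $\pi$.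
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:A} is part (1) for $N=8$. In part (2), the variety $A$ is itself a dense open subset of the quadric of $\langle1\rangle\perp d\rho$. This form is a neighbor of dimension $N+1$, because $\rho$ represents $1$ and $\pi\cong\rho\perp d\rho$; so the case $j=1$ compares every smallest neighbor with this one.

The idea is to work inside the quadric $Q_\pi$, which contains both $Q_\varphi$ and $Q_\psi$. Let $P=V\perp W$ be the space of $\pi$, split according to $\varphi$ and $\psi$. We construct a family of $N$-dimensional totally isotropic subspaces $L_m$, with $m$ in a variety $A$ of dimension $N-1$, such that a general point of $Q_\pi$ lies on exactly one $\mathbb{P}(L_m)$. Linear algebra gives $\dim(L_m\cap V)=\dim(L_m\cap W)$ for all $m$. So $L_m$ meets $V$ exactly when it meets $W$, and $Q_V$ and $Q_W$ are both birational to the hypersurface in $A$ where this happens. Section~\ref{sec:surface} shows this on a quadric surface, and Section~\ref{sec:ruling} proves it for any family of this kind. Sections~\ref{sec:oct} and~\ref{sec:five} construct the families for $N=8$ and $N=16$; Theorem~\ref{thm:A}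 is proved at the end of Section~\ref{sec:oct}, and Theorem~\ref{thm:B} in Section~\ref{sec:B}.

\section{Standard facts}\label{sec:facts}

Let $\pi$ be a form on $P$, with polar form $b(x,y)=\pi(x+y)-\pi(x)-\pi(y)$. For subspaces $U,U'\subset P$ we have $\dim U^\perp=\dim P-\dim U$ and $(U\cap U')^\perp=U^\perp+U'^\perp$. A subspace $L$ is \emph{totally isotropic} if $\pi|_L=0$; then $L\subset L^\perp$. We call $L$ \emph{Lagrangian} if moreover $\dim L=\frac12\dim P$; then $L=L^\perp$. A hyperbolic form has a Lagrangian subspace. For $u\in P$ with $\pi(u)\neq0$, the \emph{reflection} $\tau_u(x)=x-\pi(u)^{-1}b(x,u)u$ is an isometry of determinant $-1$ that fixes $u^\perp$ pointwise and satisfies $\tau_u^2=1$.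

\begin{enumerate}
\item[(Q1)] (Witt's extension theorem.) An isometry between subspaces of $P$ extends to an isometry of $P$.
\item[(Q2)] (Cartan--Dieudonn\'e theorem.) Every isometry of $P$ is a product of at most $\dim P$ reflections.
\item[(Q3)] Over a finite field every form of dimension at least $3$ is isotropic.
\item[(Q4)] If $\varphi$ is isotropic of dimension $n\ge3$, then $Q_\varphi$ is birational to $\mathbb{P}^{n-2}$. Indeed, $\varphi\cong xy+\varphi'(z)$, and the open set $x\neq0$ of $Q_\varphi$ is the affine space with coordinates $z/x$.
\end{enumerate}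

A \emph{variety} is an integral separated scheme of finite type over $k$. We write $\kappa(x)$ for the residue field of a point $x$ of a scheme, and put $\dim\emptyset=-\infty$. All schemes below are of finite type over a field.

\begin{enumerate}
\item[(D1)] (Krull.) In a variety $X$, every irreducible component of the common zero set of $r$ regular functions has dimension at least $\dim X-r$. For one nonzero function the dimension is exactly $\dim X-1$.
\item[(D2)] For a morphism $f\colon X\to Y$ we have $\dim\overline{f(X)}\le\dim X$, and $\dim X\le\dim Y+r$ if all fibers have dimension at most $r$. If $f$ is a dominant morphism of varieties, then the generic fiber, and every fiber over some nonempty open subset of $Y$, has dimension $\dim X-\dim Y$.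
\item[(D3)] Dimension does not change under extension of the base field from $k$ to an algebraic closure $\bar k$.
\end{enumerate}

\section{The quadric surface and a count of dimensions}\label{sec:surface}

The method is visible for $N=2$. Let $\pi=\langle\langle a,d\rangle\rangle$. The form $\langle1,a\rangle$ is the norm $\nu$ of the algebra $K=k[i]/(i^2+a)$, so $P=K\oplus K$ and $\pi(x,y)=\nu(x)+d\nu(y)$. For $m$ on the affine conic $A=\{d\nu(m)+1=0\}$, the plane $L_m=\{(x,mx):x\in K\}$ is Lagrangian, because $\nu(x)+d\nu(m)\nu(x)=0$.

Over $\bar k$ write $K=\bar k\times\bar k$ with $\nu(x',x'')=x'x''$. A point $[x':x'':y':y'']$ lies on $Q_\pi$ when the matrix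
\[
M=\begin{pmatrix}x'&-dy''\\ y'&x''\end{pmatrix},\qquad \det M=x'x''+dy'y'',
\]
has rank one. The lines on this surface form two rulings: fix the column space of $M$, or fix its row space. Let $\ell_\lambda$ be the line where the column space is $[1:\lambda]$, for $\lambda\in\mathbb{P}^1$. Each point of $Q_\pi$ lies on exactly one $\ell_\lambda$. For $\lambda\ne0,\infty$ the equations of $\ell_\lambda$ are $y'=\lambda x'$ and $x''=-d\lambda y''$, so $\ell_\lambda=\mathbb{P}(L_m)$ for $m=(\lambda,-1/(d\lambda))$. The automorphisms of $\bar k$ over $k$ permute the two rulings and preserve the set of planes $L_m$, so they preserve the ruling $\{\ell_\lambda\}$.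

Now let $P=V\perp W$ with $\dim V=\dim W=2$. Over $\bar k$ we have $Q_V=\{[v],[v']\}$ and $Q_W=\{[w],[w']\}$ with $b(v,v')\neq0$ and $b(w,w')\neq0$. A Lagrangian plane containing $v$ lies in $v^\perp=\bar kv\oplus W$, so it is spanned by $v$ and one of $w,w'$. Hence the line $\ell_\lambda$ through $[v]$ contains exactly one point of $Q_W$. The same holds for $[v']$, and with $V$ and $W$ exchanged; see Figure~\ref{fig:surface}. This matches $Q_V$ with $Q_W$ compatibly with the Galois action, so $Q_V\cong Q_W$ over $k$, and both are identified with the same pair of points in the parameter line.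

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\draw (0,0) rectangle (4,2.6);
\draw[gray] (0.3,0)--(0.3,2.6) (1.5,0)--(1.5,2.6) (2,0)--(2,2.6) (2.5,0)--(2.5,2.6) (3.7,0)--(3.7,2.6);
\draw[very thick] (1,0)--(1,2.6) (3,0)--(3,2.6);
\draw[dashed] (0,0.7)--(4,0.7) (0,1.9)--(4,1.9);
\fill (1,0.7) circle (2.5pt) node[below left]{$[v]$};
\fill (3,1.9) circle (2.5pt) node[above right]{$[v']$};
\draw[fill=white] (1,1.9) circle (2.5pt) node[above left]{$[w]$};
\draw[fill=white] (3,0.7) circle (2.5pt) node[below right]{$[w']$};
\draw (0,-0.6)--(4,-0.6) node[right]{$\lambda\in\mathbb{P}^1$};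
\draw[very thick] (1,-0.72)--(1,-0.48) (3,-0.72)--(3,-0.48);
\end{tikzpicture}
\caption{The quadric surface of a $2$-fold Pfister form on $P=V\perp W$, drawn over $\bar k$ as $\mathbb{P}^1\times\mathbb{P}^1$. The vertical lines form one ruling, with parameter $\lambda$. A vertical line meets $Q_V$ (black points) exactly when it meets $Q_W$ (white points), so both quadrics project onto the same two marked parameters.}
\label{fig:surface}
\end{figure}

The example also shows a difficulty. The conic $A$ misses the lines $\ell_0$ and $\ell_\infty$. For $V=K\oplus0$ no $L_m$ meets $V$, since $mx=0$ forces $x=0$; the two lines that meet $V$ are exactly the missing ones. A family that covers only a dense part of $Q_\pi$ can therefore miss $Q_V$ altogether, and $V$ has to be moved into general position first.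

The statement that a Lagrangian meets $V$ exactly when it meets $W$ holds in all dimensions.

\begin{lemma}\label{lem:LA}
Let $F$ be a field of characteristic not $2$, let $P=V\perp W$ be a nondegenerate quadratic space over $F$ of dimension $2N$, and let $L\subset P$ be Lagrangian. Then
\[
\dim(L\cap V)=\dim(L\cap W)+\dim V-N .
\]
\end{lemma}

\begin{proof}
Since $L^\perp=L$ and $V^\perp=W$, we have $(L\cap V)^\perp=L+W$. Taking dimensions gives $2N-\dim(L\cap V)=N+\dim W-\dim(L\cap W)$. Substitute $\dim W=2N-\dim V$.
\end{proof}

\section{Rulings by Lagrangian subspaces}\label{sec:ruling}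

In this section $\pi$ is a form on a space $P$ of dimension $2N\ge8$. The quadric $Q_\pi$ has dimension $2N-2$ and a projectivized Lagrangian has dimension $N-1$. A family of Lagrangians with one member through a general point of $Q_\pi$ therefore has $N-1$ parameters.

Let $A$ be a variety and $\mathcal{L}\subset P\otimes\mathcal{O}_A$ a subbundle of rank $N$, that is, a locally free subsheaf with locally free quotient. For a point $m\in A$, closed or not, let $L_m\subset P_{\kappa(m)}$ be the fiber. The projective bundle $\mathbb{P}(\mathcal{L})\subset A\times\mathbb{P}(P)$ is a variety of dimension $\dim A+N-1$, proper over $A$. If all $L_m$ are Lagrangian, the second projection is a morphism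
\[
\operatorname{ev}\colon\mathbb{P}(\mathcal{L})\to Q_\pi,\qquad (m,[z])\mapsto[z].
\]

\begin{definition}\label{def:ruling}
A \emph{ruling} of $\pi$ is a pair $(A,\mathcal{L})$ as above, with $\dim A=N-1$ and all $L_m$ Lagrangian, such that $\operatorname{ev}$ is birational.
\end{definition}

\begin{proposition}\label{prop:main}
Let $\pi$ be anisotropic of dimension $2N\ge8$ with a ruling $(A,\mathcal{L})$, and let $P=V\perp W$.
\begin{enumerate}
\item[(a)] If $\dim V=\dim W=N$, then $Q_V$ and $Q_W$ are birational.
\item[(b)] If $\dim V=N+j$ with $1\le j\le N$, then $Q_V$ is birational to $A\times\mathbb{P}^{j-1}$.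
\end{enumerate}
\end{proposition}

Anisotropy is used only through (Q3), which shows that $k$ is infinite. The bound $N\ge4$ makes $Q_V$ and, in (a), $Q_W$ geometrically integral. The proof takes the rest of the section.

\subsection{The locus where $\operatorname{ev}$ is an isomorphism}
Since $\operatorname{ev}$ is birational, it maps a nonempty open set $U\subset\mathbb{P}(\mathcal{L})$ isomorphically onto an open set $\Omega_0\subset Q_\pi$. Points outside $U$ may also map into $\Omega_0$, so we shrink it. The closure $Z$ of $\operatorname{ev}(\mathbb{P}(\mathcal{L})\setminus U)$ has dimension at most $2N-3$ by (D2). Hence $\Omega=\Omega_0\setminus Z$ is a nonempty open subset of $Q_\pi$, the preimage $\operatorname{ev}^{-1}(\Omega)$ lies in $U$, and $\operatorname{ev}^{-1}(\Omega)\to\Omega$ is an isomorphism. Put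
\[
E=\mathbb{P}(\mathcal{L})\setminus\operatorname{ev}^{-1}(\Omega),
\]
a closed subset of dimension at most $2N-3$.

\subsection{General position}
Two things can go wrong for a given $V$. The quadric $Q_V$ may miss $\Omega$, as in Section~\ref{sec:surface}. And the part of $\operatorname{ev}^{-1}(Q_V)$ inside $E$, over which we have no control, may be as large as $Q_V$. Both are cured by moving $V$ with an isometry defined over $k$, which does not change $Q_V$ up to isomorphism. Let $G$ be the group of isometries of $P_{\bar k}$ of determinant $1$, with its Zariski topology, and let $G(k)$ be the subgroup of elements defined over $k$.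

\begin{lemma}\label{lem:group}
The group $G$ is irreducible, $G(k)$ is dense in $G$, and $G$ acts transitively on $Q_\pi(\bar k)$.
\end{lemma}

\begin{proof}
Let $P_0=\{u:\pi(u)\neq0\}\subset P_{\bar k}$, and consider the morphism $P_0^{2N}\to G$ given by $(u_1,\dots,u_{2N})\mapsto\tau_{u_1}\cdots\tau_{u_{2N}}$. By (Q2) an element of $G$ is a product of at most $2N$ reflections; their number is even, and inserting factors $\tau_u\tau_u=1$ brings it to $2N$. So the morphism is surjective. Its source is a nonempty open subset of an affine space, so it is irreducible, and its $k$-points are dense because $k$ is infinite. These points map into $G(k)$. This gives the first two claims.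

Let $q,q'$ be isotropic lines in $P_{\bar k}$. By (Q1) there is an isometry $g$ with $gq=q'$. The space $q^\perp/q$ is nondegenerate and nonzero, so there is $u\in q^\perp$ with $\pi(u)\ne0$, and $\tau_u$ fixes $q$. One of $g$ and $g\tau_u$ lies in $G$.
\end{proof}

\begin{lemma}\label{lem:general}
Let $V\subset P$ be a nondegenerate subspace with $\dim V\ge3$. There is a nonempty open subset $G_V\subset G$ such that for all $g\in G_V$, over $\bar k$,
\[
\text{\rm(i)}\ \ Q_{gV}\cap\Omega\neq\emptyset,\qquad\quad
\text{\rm(ii)}\ \ \dim\bigl(E\cap\operatorname{ev}^{-1}(Q_{gV})\bigr)\le\dim V-3 .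
\]
\end{lemma}

\begin{proof}
We work with $\bar k$-points. As $G$ is irreducible, it suffices to find a nonempty open set for each condition. Fix $q\in Q_V$. The set $\{g:gq\in\Omega\}$ is open, it is nonempty by transitivity, and (i) holds on it because $gq\in Q_{gV}$.

For (ii) let $\Gamma=\{(g,\epsilon)\in G\times E: g^{-1}\operatorname{ev}(\epsilon)\in Q_V\}$. The fiber of $\Gamma\to E$ over $\epsilon$ is the preimage of $Q_V$ under the orbit map $G\to Q_\pi$, $g\mapsto g^{-1}\operatorname{ev}(\epsilon)$. This map is surjective and its fibers are cosets of one subgroup, so by (D2) all of them have dimension $\dim G-(2N-2)$. Applying (D2) twice more,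
\[
\dim\Gamma\le(2N-3)+(\dim V-2)+\dim G-(2N-2)=\dim G+\dim V-3 .
\]
Consider the irreducible components of $\Gamma$. One that does not dominate $G$ has empty fibers over a nonempty open set. One that dominates $G$ has fibers of dimension at most $\dim V-3$ over a nonempty open set, by (D2). On the intersection of these open sets the fiber of $\Gamma\to G$ over $g$, which is $E\cap\operatorname{ev}^{-1}(Q_{gV})$, has dimension at most $\dim V-3$.
\end{proof}

By Lemma~\ref{lem:group} there is $g\in G(k)$ in $G_V$, and in case (a) in $G_V\cap G_W$. Replace $(V,W)$ by $(gV,gW)$. Then (i) and (ii) hold for $V$ itself, and in case (a) also for $W$; by (D3) they hold over $k$.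

\subsection{The incidence scheme}
We want to compare $Q_V$ with $A$, so we introduce the scheme of pairs consisting of a parameter $m$ and a line in $L_m\cap V$. Let
\[
I_V=\mathbb{P}(\mathcal{L})\cap\bigl(A\times\mathbb{P}(V)\bigr)=\operatorname{ev}^{-1}(Q_V),
\]
with projection $p\colon I_V\to A$. The two descriptions agree as schemes because $Q_V=Q_\pi\cap\mathbb{P}(V)$, and each gives one piece of information.

From the first, $I_V$ is cut out in $\mathbb{P}(\mathcal{L})$ by the $\dim(P/V)$ linear equations given by the map $\theta_V\colon\mathcal{L}\to(P/V)\otimes\mathcal{O}_A$. So the scheme-theoretic fiber of $p$ over any point $m$ is the projective space $\mathbb{P}(L_m\cap V_{\kappa(m)})$.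

From the second, write $I_V=I_V^\circ\cup B_V$ with $I_V^\circ=I_V\cap\operatorname{ev}^{-1}(\Omega)$ open and $B_V=I_V\cap E$ closed. Then $I_V^\circ\cong Q_V\cap\Omega$ is a nonempty open subscheme of the variety $Q_V$, by (i). So $I_V^\circ$ is a variety of dimension $\dim V-2$, and its generic point $\xi$ has $\kappa(\xi)=k(Q_V)$. By (ii), $\dim B_V\le\dim V-3$.

In both cases we compute $\kappa(\xi)$ as a residue field of the projective space that is the fiber of $p$ through $\xi$.

\subsection{Proof of (a)}
Let
\[
Y_V=p(I_V)=\{m\in A: L_m\cap V_{\kappa(m)}\neq0\}.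
\]
This set is nonempty, and closed because $p$ is proper. It is not all of $A$, since $\dim I_V=N-2<\dim A$. A priori $B_V$ could contribute components to $Y_V$ that have nothing to do with $Q_V$; the determinantal description of $Y_V$ excludes this. Here $\theta_V$ is a map of bundles of the same rank $N$, so on an open set where $\mathcal{L}$ is trivial $Y_V$ is the zero set of the single function $\det\theta_V$, which is not zero. By (D1) every irreducible component of $Y_V$ has dimension $N-2$. On the other hand $Y_V=\overline{p(I_V^\circ)}\cup\overline{p(B_V)}$, the first set is irreducible, and the second has dimension at most $N-3$. So every component lies in the first set, and $Y_V=\overline{p(I_V^\circ)}$ is irreducible of dimension $N-2$, with generic point $y=p(\xi)$.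

The point $y$ is not in $\overline{p(B_V)}$, for otherwise this closed set would contain $Y_V$. Hence the fiber $\mathbb{P}(L_y\cap V_{\kappa(y)})$ of $p$ over $y$ is the fiber of $I_V^\circ$ over $y$. This is the generic fiber of a dominant morphism $I_V^\circ\to Y_V$ of varieties of the same dimension $N-2$, where $Y_V$ has the reduced structure, so it has dimension $0$. A projective space of dimension $0$ over $\kappa(y)$ is $\operatorname{Spec}\kappa(y)$, and its point is $\xi$. Thus $k(Q_V)=\kappa(\xi)=\kappa(y)$. It matters here that the fiber is a linear space: equality of dimensions alone would give only a finite extension.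

The same argument for $W$ gives $k(Q_W)=\kappa(y')$, where $y'$ is the generic point of $Y_W$. Lemma~\ref{lem:LA} over the field $\kappa(m)$ gives $\dim(L_m\cap V_{\kappa(m)})=\dim(L_m\cap W_{\kappa(m)})$ for every point $m\in A$. So $Y_V=Y_W$ and $y=y'$, and $k(Q_V)\cong\kappa(y)\cong k(Q_W)$ over $k$. \qed

\subsection{Proof of (b)}
Now $I_V$ is locally cut out by $\dim(P/V)=N-j$ equations in the variety $\mathbb{P}(\mathcal{L})$ of dimension $2N-2$. By (D1) each of its components has dimension at least $N+j-2=\dim V-2$, so none lies in $B_V$. Hence $I_V$ is irreducible with generic point $\xi$. By Lemma~\ref{lem:LA}, $\dim(L_m\cap V_{\kappa(m)})\ge j\ge1$ for all $m$. So $p$ is surjective, and $\xi$ lies over the generic point $\eta$ of $A$. The fiber over $\eta$ is the projective space $\mathbb{P}(L_\eta\cap V_{k(A)})$ over $k(A)$. It contains $\xi$ and lies in the closure of $\xi$, so $\xi$ is its generic point. Its dimension is the transcendence degree of $\kappa(\xi)$ over $k(A)$, which is $(N+j-2)-(N-1)=j-1$. Hence $k(Q_V)=\kappa(\xi)$ is the function field of $\mathbb{P}^{j-1}_{k(A)}$, which is that of $A\times\mathbb{P}^{j-1}$.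 \qed

\subsection{Consequences for Pfister forms}

\begin{corollary}\label{cor:pfister}
Let $\pi$ be a Pfister form of dimension $2N\ge8$ that is isotropic or has a ruling $(A,\mathcal{L})$.
\begin{enumerate}
\item[(a)] If $s\varphi\perp t\psi\cong\pi$ with $\dim\varphi=\dim\psi=N$, then $\varphi$ and $\psi$ are birational.
\item[(b)] Any two neighbors of $\pi$ of the same dimension are birational. If $\pi$ is anisotropic, the quadric of a neighbor of dimension $N+j$ is birational to $A\times\mathbb{P}^{j-1}$.
\end{enumerate}
\end{corollary}

\begin{proof}
Let $\pi$ be isotropic. In (a), $\varphi$ and $\psi$ are similar by \eqref{eq:split} with $F=k$. In (b), $\pi$ is hyperbolic, so $P$ contains a Lagrangian, and it meets every subspace of dimension greater than $N$. So every neighbor is isotropic, and (Q4) applies.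

Let $\pi$ be anisotropic. Scaling a form does not change its quadric. In (a) we may thus take $\varphi=\pi|_V$ and $\psi=\pi|_W$ with $P=V\perp W$, and in (b) we may take a neighbor to be $\pi|_V$ with $P=V\perp W$ and $\dim V=N+j$. Apply Proposition~\ref{prop:main}.
\end{proof}

It remains to construct rulings. Let $\pi=\rho\perp d\rho$ on $P=R\oplus R$ with $\dim R=N$, and put $c=-1/d$. The graph $\{(x,Tx)\}$ of a linear map $T\colon R\to R$ is Lagrangian if and only if $\rho(Tx)=c\rho(x)$ for all $x$. So we look for linear maps $T_m$ with this property, depending regularly on a point $m$ of a variety $A$ of dimension $N-1$. Their graphs form a subbundle $\mathcal{L}$ with $\mathbb{P}(\mathcal{L})=A\times\mathbb{P}(R)$ and $\operatorname{ev}(m,[x])=[x:T_mx]$. Birationality of $\operatorname{ev}$ is a division problem: for general $x,y$ with $\rho(y)=c\rho(x)$, the equation $T_mx=y$ should have a unique solution $m$, given by rational functions of $x$ and $y$.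

\section{Octonions and $4$-fold Pfister forms}\label{sec:oct}

When $\rho$ is the norm of an algebra with multiplicative norm, $T_m$ can be multiplication by $m$, as in Section~\ref{sec:surface}. A \emph{composition algebra} is a finite-dimensional $k$-algebra $C$ with unit $1$, not necessarily associative, with a nondegenerate quadratic form $\nu$ such that $\nu(xy)=\nu(x)\nu(y)$. Then $\nu(1)=1$. Let $b$ be the polar form of $\nu$ and put $\bar x=b(x,1)1-x=-\tau_1(x)$, so that $\nu(\bar x)=\nu(x)$ and $x\mapsto\bar x$ is a linear involution.

\begin{lemma}\label{lem:comp}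
In a composition algebra,
\begin{gather}
b(ux,y)=b(x,\bar uy),\qquad b(xu,y)=b(x,y\bar u),\label{eq:adj}\\
\bar x(xy)=\nu(x)y,\qquad (yx)\bar x=\nu(x)y=(y\bar x)x .\label{eq:alt}
\end{gather}
\end{lemma}

\begin{proof}
Polarizing $\nu(ux)=\nu(u)\nu(x)$ in $x$ gives $b(ux,uy)=\nu(u)b(x,y)$. Replace $u$ by $u+1$, use $\nu(u+1)=\nu(u)+b(u,1)+1$, and subtract the terms $b(ux,uy)$ and $b(x,y)$. This leaves $b(ux,y)+b(x,uy)=b(u,1)b(x,y)$, which is the first identity in \eqref{eq:adj}. Then $b(z,\bar x(xy))=b(xz,xy)=\nu(x)b(z,y)$ for all $z$, which gives $\bar x(xy)=\nu(x)y$. The same argument in the opposite algebra gives the second identity in \eqref{eq:adj} and $(yx)\bar x=\nu(x)y$. Replace $x$ by $\bar x$ for the last identity.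
\end{proof}

For $\mu\in k^*$, the \emph{Cayley--Dickson double} $D(C,\mu)$ is the space $C\oplus C$ with unit $(1,0)$, product
\[
(x,y)(z,w)=(xz+\mu\bar wy,\ wx+y\bar z)
\]
and quadratic form $\nu'(x,y)=\nu(x)-\mu\nu(y)$, so $\nu'=\nu\otimes\langle1,-\mu\rangle$. Expand $\nu'$ of a product. The terms without $b$ add up to $\nu'(x,y)\nu'(z,w)$, and the cross terms are $\mu b(xz,\bar wy)-\mu b(wx,y\bar z)$. By \eqref{eq:adj},
\begin{equation}\label{eq:double}
\nu'\bigl((x,y)(z,w)\bigr)=\nu'(x,y)\,\nu'(z,w)+\mu\, b\bigl(w(xz)-(wx)z,\,y\bigr).
\end{equation}
So $D(C,\mu)$ is a composition algebra if and only if $C$ is associative.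

Let $a_1,a_2,a_3\in k^*$. Start from $k$ with $\nu(x)=x^2$ and form $K=D(k,-a_1)$, $H=D(K,-a_2)$ and $\mathbb{O}=D(H,-a_3)$. Here $K=k[i]/(i^2+a_1)$, and $H=K\oplus Kj$ with $j^2=-a_2$ and $jz=\bar zj$ is a quaternion algebra. Both are associative, so $K$, $H$ and the \emph{octonion algebra} $\mathbb{O}$ are composition algebras. From now on $\nu$ is the norm of $\mathbb{O}$, so $\nu\cong\langle\langle a_1,a_2,a_3\rangle\rangle$, and $b$ is its polar form. The construction commutes with extension of the base field, so Lemma~\ref{lem:comp} holds in $\mathbb{O}_F$ for every field $F\supset k$.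

\begin{proposition}\label{prop:four}
Let $\pi=\nu\perp d\nu$ on $P=\mathbb{O}\oplus\mathbb{O}$. The variety $A=\{m\in\mathbb{O}:d\nu(m)+1=0\}$ and the subspaces $L_m=\{(x,mx):x\in\mathbb{O}\}$ form a ruling of $\pi$.
\end{proposition}

\begin{proof}
The scheme $A$ is a nonempty open subset of the quadric of the $9$-dimensional form $\langle1\rangle\perp d\nu$, so it is a variety of dimension $7$. The graph $L_m$ is Lagrangian because $\nu(x)+d\nu(m)\nu(x)=0$. Let $\Omega=\{[x:y]\in Q_\pi:\nu(x)\neq0\}$, a nonempty open set, whose preimage under $\operatorname{ev}(m,[x])=[x:mx]$ is $A\times\{\nu(x)\neq0\}$. Put $x^{-1}=\bar x/\nu(x)$ and define on $\Omega$ the morphism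
\[
[x:y]\longmapsto(yx^{-1},[x]).
\]
It takes values in $A\times\mathbb{P}(\mathbb{O})$, since $\nu(yx^{-1})=\nu(y)/\nu(x)=-1/d$. By \eqref{eq:alt} we have $(yx^{-1})x=y$ and $(mx)x^{-1}=m$, so it is inverse to $\operatorname{ev}$ over $\Omega$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The Pfister form $\pi=s\varphi\perp t\psi$ has dimension $16$, so $\pi\cong\langle\langle a_1,a_2,a_3,d\rangle\rangle\cong\nu\perp d\nu$ for the octonion algebra with parameters $a_1,a_2,a_3$. It has a ruling by Proposition~\ref{prop:four}, and Corollary~\ref{cor:pfister}(a) applies.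
\end{proof}

\begin{remark}
The proof is explicit. For anisotropic $\pi$, after $V$ and $W$ are moved by a general isometry, both quadrics are birational to the hypersurface
\[
\bigl\{m\in A:\ \det\bigl(\mathbb{O}\to W,\ x\mapsto\operatorname{pr}_W(x,mx)\bigr)=0\bigr\}
\]
with its reduced structure, because $P/V\cong W$. The birational map $Q_V\dashrightarrow Q_W$ sends $[x:y]$ to the line $L_m\cap W$ with $m=yx^{-1}$.
\end{remark}

\section{A ruling for $5$-fold Pfister forms}\label{sec:five}

A $5$-fold Pfister form $\langle\langle a_1,a_2,a_3,e,d\rangle\rangle$ is $\pi=\rho\perp d\rho$ on $P=R\oplus R$, where $R=\mathbb{O}\oplus\mathbb{O}$ and $\rho=\nu\perp e\nu$. The form $\rho$ is the quadratic form of the double $D(\mathbb{O},-e)$, but multiplication in this algebra does not serve. In $\mathbb{O}=D(H,-a_3)$ we have $(x,0)\bigl((z,0)(0,1)\bigr)=(0,zx)$ and $\bigl((x,0)(z,0)\bigr)(0,1)=(0,xz)$, so $\mathbb{O}$ is not associative, and by \eqref{eq:double} the form $\rho$ is not multiplicative for this product. However, $T_mx$ has to be linear only in $x$; it may be a rational function of $m$.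

To find $T_m$ for $m=(m_1,m_2)$, take $y_2=m_2x_1+m_1x_2$ as the second component of $T_m(x_1,x_2)$. Then
\begin{equation}\label{eq:second}
e\nu(y_2)=e\nu(m_2)\nu(x_1)+e\,b(m_2x_1,m_1x_2)+e\nu(m_1)\nu(x_2).
\end{equation}
The first component has to cancel the cross term. Try $y_1=m_1(x_1-z)$ with $z$ linear in $x_2$, so that $\nu(y_1)=\nu(m_1)\bigl(\nu(x_1)-b(x_1,z)+\nu(z)\bigr)$. By \eqref{eq:adj} the cross term in \eqref{eq:second} equals $e\,b(x_1,\bar m_2(m_1x_2))$, which forces
\[
z=\frac{e}{\nu(m_1)}\,\bar m_2(m_1x_2).
\]
For this $z$ we have $\nu(m_1)\nu(z)=e^2\nu(m_2)\nu(x_2)$, so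
\begin{equation}\label{eq:first}
\nu(y_1)=\nu(m_1)\nu(x_1)-e\,b(m_2x_1,m_1x_2)+e^2\nu(m_2)\nu(x_2).
\end{equation}
Thus, for $\nu(m_1)\neq0$, we define
\[
T_m(x_1,x_2)=\Bigl(m_1x_1-\frac{e}{\nu(m_1)}\,m_1\bigl(\bar m_2(m_1x_2)\bigr),\ \ m_2x_1+m_1x_2\Bigr),
\]
and adding \eqref{eq:second} and \eqref{eq:first} gives
\begin{equation}\label{eq:mult}
\rho(T_mx)=\bigl(\nu(m_1)+e\nu(m_2)\bigr)\bigl(\nu(x_1)+e\nu(x_2)\bigr)=\rho(m)\rho(x).
\end{equation}

\begin{proposition}\label{prop:five}
Let $c=-1/d$. The variety $A^\circ=\{m=(m_1,m_2)\in R:\rho(m)=c,\ \nu(m_1)\neq0\}$ and the subspaces $L_m=\{(x,T_mx):x\in R\}$ form a ruling of $\pi$.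
\end{proposition}

\begin{proof}
The affine quadric $\{\rho=c\}=\{d\rho+1=0\}$ is a nonempty open subset of the quadric of $\langle1\rangle\perp d\rho$, so it is a variety of dimension $15$. Its open subset $A^\circ$ contains the $\bar k$-point $m_0=(\sqrt c,0)$, so it is a variety of dimension $15$ too. On $A^\circ$ the map $T_m$ depends regularly on $m$, and $L_m$ is Lagrangian by \eqref{eq:mult}. We show that $\operatorname{ev}(m,[x])=[x:T_mx]$ is birational.

We have to recover $m$ from $x$ and $y=T_mx$. The second component $y_2=m_2x_1+m_1x_2$ gives $8$ linear equations for the $16$ coordinates of $m$. The first component is not linear in $m$, but left multiplication by $\bar m_1$ removes the denominator. By \eqref{eq:alt},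
\[
\bar m_1y_1=\nu(m_1)x_1-e\,\bar m_2(m_1x_2),\qquad e\,\bar m_2y_2=e\nu(m_2)x_1+e\,\bar m_2(m_1x_2).
\]
The sum is $\rho(m)x_1$, and $\rho(m)=c$ is constant on $A^\circ$. So $\bar m_1y_1+e\bar m_2y_2=cx_1$, which gives $8$ more linear equations. For $x,y\in R$ define the endomorphism
\[
\Lambda_{x,y}(\mu_1,\mu_2)=(\bar\mu_1y_1+e\bar\mu_2y_2,\ \mu_2x_1+\mu_1x_2)
\]
of $R$. It depends linearly on $(x,y)$, so $\Delta(x,y)=\det\Lambda_{x,y}$ is a homogeneous polynomial. We have shown that
\begin{equation}\label{eq:system}
\Lambda_{x,y}(m)=(cx_1,y_2)\qquad\text{for }m\in A^\circ,\ y=T_mx .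
\end{equation}

This system is generically nondegenerate. For $m=m_0$ and $x=(1,0)$ we get $y=(\sqrt c,0)$ and $\Lambda_{x,y}(\mu)=(\sqrt c\,\bar\mu_1,\mu_2)$, which is invertible. So $U=\{(m,[x]):\Delta(x,T_mx)\neq0\}$ is a nonempty open subset of $A^\circ\times\mathbb{P}(R)$. The expression $\Lambda_{x,y}^{-1}(cx_1,y_2)$ is homogeneous of degree $0$ in $(x,y)$, so it defines a morphism $f$ to $R$ from the open set $\{\Delta\neq0\}$ of $Q_\pi$, and $f\circ\operatorname{ev}=m$ on $U$ by \eqref{eq:system}. Hence $m$ and $[x]$ are determined by $\operatorname{ev}(m,[x])$, and $\operatorname{ev}|_U$ is injective on $\bar k$-points. As $\dim U=30=\dim Q_\pi$, it is dominant by (D2), and $k(Q_\pi)\subset k(U)$. The field $k(U)$ is generated by the coordinates of $m$ and the ratios of the coordinates of $x$. The former are pullbacks of the coordinates of $f$, and the latter are pullbacks of the same ratios on $Q_\pi$. So $k(Q_\pi)=k(U)$.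
\end{proof}

\section{Proof of Theorem~\ref{thm:B}}\label{sec:B}

\begin{proof}[Parts (1) and (2)]
Write $\pi\cong\rho\otimes\langle1,d\rangle$ with $\rho$ a Pfister form of dimension $N$; in part (2) take the given $\rho$ and $d$. Then $\rho\cong\nu$ for $N=8$ and $\rho\cong\nu\perp e\nu$ for $N=16$, for a suitable octonion algebra and $e\in k^*$. By Propositions~\ref{prop:four} and~\ref{prop:five}, $\pi$ has a ruling whose parameter variety is $A=\{d\rho+1=0\}$ for $N=8$ and the dense open subset $A^\circ$ of $A$ for $N=16$. Corollary~\ref{cor:pfister} gives (1) and (2).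
\end{proof}

Part (3) needs two more facts. First, an anisotropic form $\varphi$ stays anisotropic over $k(t)$, hence over every purely transcendental extension: if $\varphi(v(t))=0$ for a nonzero vector $v(t)$ with polynomial coordinates, then the coefficient vector $v_0\ne0$ of the highest power of $t$ satisfies $\varphi(v_0)=0$. Second, we use the Cassels--Pfister subform theorem (see \cite[\S22]{EKM} or \cite[Ch.~X]{Lam}): if $\pi$ and $\varphi'$ are anisotropic forms with $\dim\varphi'\ge3$ and $\pi$ becomes hyperbolic over $k(Q_{\varphi'})$, then $\varphi'$ is similar to a subform of $\pi$.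

\begin{proof}[Part (3)]
If $\dim\varphi'=\dim\varphi$ and $\varphi'$ is similar to a subform of $\pi$, then $\varphi'$ is a neighbor of $\pi$, and part (2) applies.

Conversely, let $Q_{\varphi'}$ be birational to $Q_\varphi$, and put $F=k(Q_{\varphi'})\cong k(Q_\varphi)$. The quadrics have the same dimension, so $\dim\varphi'=\dim\varphi$. The form $\varphi_F$ is isotropic and similar to a subform of $\pi_F$, so $\pi_F$ is isotropic, hence hyperbolic. If $\varphi'$ were isotropic, then $F$ would be purely transcendental over $k$ by (Q4), and the anisotropic form $\pi$ would stay anisotropic over $F$. So $\varphi'$ is anisotropic, and the subform theorem shows that it is similar to a subform of $\pi$.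
\end{proof}

\begin{remark}
For every $N=2^n\ge4$, Corollary~\ref{cor:pfister} reduces the birationality of all half-neighbors of dimension $N$, and of all neighbors of equal dimension of an $(n+1)$-fold Pfister form, to the existence of a ruling. We have constructed rulings for $n=3$ and $n=4$, and we make no claim for $n\ge5$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{source}
``A central method in the theory of quadratic forms is the study of function fields of projective quadrics. In particular, it is important to ask when there is a \dots'' (opening words),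
\texttt{https://www.math.ucla.edu/\textasciitilde totaro/papers/public\_html/birat.pdf}.

\bibitem{EKM}
Elman, Karpenko, Merkurjev, \emph{The Algebraic and Geometric Theory of Quadratic Forms}.

\bibitem{Lam}
Lam, \emph{Introduction to Quadratic Forms over Fields}.

\end{thebibliography}
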